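# Continuous open compact images of first countable Prohorov spaces

## 1. Radon measures and the weak topology

All spaces are Tychonoff. A Tychonoff space has enough continuous functions to separate a compact set $Q$ from a disjoint closed set $F$: there is a continuous $h$ with values in $[0,1]$, equal to $1$ on $Q$ and to $0$ on $F$.

**Definition 1.** A Radon probability measure on $X$ is a Borel probability measure $\mu$ that is inner regular with respect to compact sets: $\mu(B)=\sup\{\mu(Q):Q\subset B\text{ compact}\}$ for every Borel set $B$. The set of these measures is $M_r(X)$. It carries the weak topology, the coarsest one for which all maps $\mu\mapsto\int h\,d\mu$, with $h$ bounded and continuous on $X$, are continuous.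

For example, every convex combination $\sum_{k\le n} t_k\delta_{x_k}$ of point masses is Radon. The map $x\mapsto\delta_x$ from $X$ to $M_r(X)$ is continuous, because $\int h\,d\delta_x=h(x)$. So if $Q\subset X$ is compact, then $\{\delta_x:x\in Q\}$ is a compact subset of $M_r(X)$.

Everything below rests on four elementary facts.

**Fact 1 (semicontinuity).** (a) For open $G\subset S$ the map $\mu\mapsto\mu(G)$ is lower semicontinuous on $M_r(S)$. So $\mu\mapsto\mu(F)$ is upper semicontinuous for closed $F$, and continuous for clopen $F$. (b) Conversely, if $(\mu_i)$ is a net in $M_r(S)$, $\mu\in M_r(S)$, and $\liminf\mu_i(G)\ge\mu(G)$ for all open $G$, then $\mu_i\to\mu$.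

*Proof.* (a) Inner regularity and the separating functions above give
$$\mu(G)=\sup\Big\{\int h\,d\mu:\ 0\le h\le 1_G,\ h\text{ continuous}\Big\},\tag{1}$$
and a supremum of continuous functions is lower semicontinuous. For closed sets take complements.

(b) Let $h$ be continuous with $0\le h\le 1$ and let $N\ge1$. At each point, $\frac1N\sum_{k=1}^N1_{\{h>k/N\}}\le h\le\frac1N+\frac1N\sum_{k=1}^N1_{\{h>k/N\}}$. Hence
$$\liminf\int h\,d\mu_i\ \ge\ \frac1N\sum_{k=1}^N\liminf\mu_i(h>k/N)\ \ge\ \frac1N\sum_{k=1}^N\mu(h>k/N)\ \ge\ \int h\,d\mu-\frac1N .$$
Let $N\to\infty$, and then apply the result to $1-h$ as well. So $\int h\,d\mu_i\to\int h\,d\mu$, and the case of a general bounded continuous function follows by rescaling. $\square$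

By (1), two Radon measures with the same integrals agree on open sets, hence on Borel sets. So $M_r(S)$ is Hausdorff.

**Fact 2 (images).** If $q:S\to T$ is continuous, then $q_*\mu(B)=\mu(q^{-1}(B))$ defines a continuous map $q_*:M_r(S)\to M_r(T)$.

*Proof.* If $Q\subset q^{-1}(B)$ is compact, then $q(Q)\subset B$ is compact and $q_*\mu(q(Q))\ge\mu(Q)$, so $q_*\mu$ is Radon. Continuity holds because $\int h\,d(q_*\mu)=\int h\circ q\,d\mu$. $\square$

For a set $\mathcal K\subset M_r(S)$ and a Borel set $B\subset S$ write $c(B)=\sup_{\mu\in\mathcal K}\mu(B)$. This $c$ is monotone and countably subadditive.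

**Fact 3 (a Dini argument).** Let $\mathcal K\subset M_r(S)$ be compact and let $V_0\supset V_1\supset\cdots$ be closed sets with $\mu(\bigcap_mV_m)=0$ for all $\mu\in\mathcal K$. Then $c(V_m)\to0$.

*Proof.* Let $\varepsilon>0$. By Fact 1 the sets $\{\mu\in\mathcal K:\mu(V_m)<\varepsilon\}$ are relatively open. They increase with $m$ and cover $\mathcal K$, because $\mu(V_m)\to\mu(\bigcap_m V_m)=0$. So one of them is all of $\mathcal K$. $\square$

Compactness matters: on $\mathbb R$, with $V_m=[m,\infty)$ and the noncompact set $\mathcal K=\{\delta_n:n\in\omega\}$, we get $c(V_m)=1$ for all $m$.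

**Fact 4 (restriction).** Let $T\subset S$ be Borel and let $\mathcal K\subset M_r(S)$ be compact with $\mu(T)=1$ for all $\mu\in\mathcal K$. Then $\{\mu|_T:\mu\in\mathcal K\}$ is a compact subset of $M_r(T)$.

*Proof.* Borel subsets of $T$ are Borel in $S$, and their compact subsets are the same in $S$ and in $T$, so $\mu|_T$ is Radon. An open set of $T$ is $G\cap T$ with $G$ open in $S$, and $\mu|_T(G\cap T)=\mu(G)$ is lower semicontinuous in $\mu$. By Fact 1(b), $\mu\mapsto\mu|_T$ is continuous on $\mathcal K$. $\square$

## 2. Uniform tightness and Prohorov spaces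

**Definition 2.** A set $\mathcal F\subset M_r(X)$ is uniformly tight if for every $\varepsilon>0$ there is a compact $Q\subset X$ with $\mu(X\setminus Q)\le\varepsilon$ for all $\mu\in\mathcal F$.

A single Radon measure is uniformly tight, by definition. If $Q$ is compact, $\{\delta_x:x\in Q\}$ is uniformly tight. On $\mathbb R$, the set $\{\delta_n:n\in\omega\}$ is not.

**Definition 3.** $X$ is a Prohorov space if every compact subset of $M_r(X)$ is uniformly tight.

Compact spaces are Prohorov for trivial reasons. A closed subspace $E$ of a Prohorov space $X$ is Prohorov: push a compact $\mathcal K\subset M_r(E)$ into $M_r(X)$ by the inclusion, find $Q\subset X$, and use $Q\cap E$. The next example is the model for all positive results.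

**Lemma 1.** Every locally compact space $S$ is Prohorov.

*Proof.* Let $\mathcal K\subset M_r(S)$ be compact and $\varepsilon>0$. For each $\mu\in\mathcal K$ choose a compact $Q_\mu$ with $\mu(Q_\mu)>1-\varepsilon$ and an open $U_\mu\supset Q_\mu$ with compact closure. By Fact 1 the set $\{\nu\in\mathcal K:\nu(U_\mu)>1-\varepsilon\}$ is a relatively open neighborhood of $\mu$. Finitely many of these cover $\mathcal K$, and the union of the corresponding closures $\overline{U_\mu}$ is the required compact set. $\square$

## 3. Open compact maps, and what is asked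

**Definition 4.** A continuous map $f:X\to Y$ is compact if every fiber $f^{-1}(y)$ is compact. The space $Y$ is a continuous open compact image of $X$ if there is a continuous, open, compact map of $X$ onto $Y$.

The projection $S\times Q\to S$ with $Q$ compact nonempty is an example, and it is even perfect (a closed map with compact fibers). In general an open compact map need not be closed. Let
$$X=\big([0,1]\times\{0\}\big)\cup\big((0,1]\times\{1\}\big),\qquad f(t,e)=t\in[0,1].\tag{2}$$
Both pieces are open in $X$ and each is mapped homeomorphically onto an open subset of $[0,1]$, so $f$ is open. Fibers have one or two points. But $(0,1]\times\{1\}$ is closed in $X$ and its image $(0,1]$ is not closed.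

Now the question. F. Topsoe asked whether a continuous open image of a Prohorov space is always Prohorov. In general it is not: there are a Prohorov space $X$, a non-Prohorov space $Y$, and a continuous open compact map of $X$ onto $Y$. In that example $X$ and $Y$ are countable and scattered, each with exactly one nonisolated point, and all their compact subsets are finite. What happens if points of $X$ have countable neighborhood bases? *Is a continuous open compact image of a first countable Prohorov space a Prohorov space?*

The answer is no, in ZFC, and it becomes yes if "first countable" is strengthened to "metrizable".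

**Theorem 1.** There are first countable zero-dimensional Tychonoff spaces $X,Y$ and a continuous open compact surjection $f:X\to Y$ such that $X$ is Prohorov and $Y$ is not. Moreover $Y$ is a $\sigma$-compact subspace of a first countable compact space: it is the union of an open locally compact set and a compact metrizable set.

**Theorem 2.** If $X$ is a metrizable Prohorov space and $f:X\to Y$ is a continuous open compact surjection, then $Y$ is Prohorov.

## 4. Locally compact $X$, and lifting sets of measures

If $X$ is locally compact, the answer is yes at once. Given $y=f(x)$, take an open $U\ni x$ with compact closure. Then $f(U)$ is an open neighborhood of $y$ contained in the compact set $f(\overline U)$. So $Y$ is locally compact, and Lemma 1 applies.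

For other $X$, the natural plan is to lift measures from $Y$ to $X$.

**Lemma 2.** Let $f:X\to Y$ be continuous and $X$ Prohorov. If $\mathcal K=f_*(\mathcal K')$ for a compact $\mathcal K'\subset M_r(X)$, then $\mathcal K$ is uniformly tight.

*Proof.* Take a compact $L\subset X$ with $\nu(X\setminus L)\le\varepsilon$ on $\mathcal K'$. Since $f^{-1}(f(L))\supset L$, we get $f_*\nu(Y\setminus f(L))\le\varepsilon$. $\square$

So given a compact $\mathcal K\subset M_r(Y)$ we look for a compact lift $\mathcal K'$. The full preimage $f_*^{-1}(\mathcal K)$ is too big. In (2), for $\mathcal K=\{\delta_t:t\in[0,1]\}$, it contains the point masses at $(1/n,1)$. These have no cluster point in $M_r(X)$: a cluster point $\nu$ would satisfy $f_*\nu=\delta_0$, so $\nu$ would be the point mass at $(0,0)$, whereas $\nu([0,1]\times\{0\})=0$ because this set is clopen. The bad lifts sit on the second branch, and in (2) one simply discards it: on $E=[0,1]\times\{0\}$ the map is perfect and onto. So the plan is to find a closed set on which $f$ becomes perfect but stays onto. For metrizable $X$ this can be done, not over all of $Y$,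 but over a subspace that carries the given $\mathcal K$. That is the next section.

## 5. Metrizable $X$: proof of Theorem 2

Let $X$ be metrizable and Prohorov with metric $d$, $f:X\to Y$ continuous, open, compact and onto, and $\mathcal K\subset M_r(Y)$ compact and nonempty.

**Step 1. Replace $Y$ by a separable metrizable $G_\delta$ set $H$ carrying $\mathcal K$.** Let $\mathcal U_n$ be the family of nonempty open subsets of $X$ of diameter $<2^{-n}$. The sets $f(U)$, $U\in\mathcal U_n$, form an open cover of $Y$. Fix $n$ and $k\ge1$. Each $\mu\in\mathcal K$ has a compact set of measure $>1-1/k$, and finitely many sets $f(U)$ cover it. Their union has measure $>1-1/k$ for $\mu$, and by Fact 1 also for all measures in a neighborhood of $\mu$. By compactness of $\mathcal K$ there is a finite $\mathcal V_{n,k}\subset\mathcal U_n$ with $\mu\big(\bigcup_{U\in\mathcal V_{n,k}}f(U)\big)>1-1/k$ for all $\mu\in\mathcal K$. Put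
$$\mathcal V_n=\bigcup_k\mathcal V_{n,k},\qquad H_n=\bigcup_{U\in\mathcal V_n}f(U),\qquad H=\bigcap_nH_n .$$
Each $H_n$ is open with $\mu(H_n)=1$ on $\mathcal K$. So $H$ is a $G_\delta$ with $\mu(H)=1$ on $\mathcal K$.

The countable family $\{f(U)\cap H:U\in\bigcup_n\mathcal V_n\}$ is a base of $H$. Indeed, let $y\in H\cap W$ with $W$ open in $Y$. For each $n$ choose $U_n\in\mathcal V_n$ with $y\in f(U_n)$, and $z_n\in U_n\cap f^{-1}(y)$. The fiber is compact, so a subsequence of $(z_n)$ converges to some $x\in f^{-1}(y)$. Since $f^{-1}(W)$ is a neighborhood of $x$ and the diameters of the $U_n$ tend to $0$, some $U_n$ is contained in $f^{-1}(W)$. Then $y\in f(U_n)\subset W$.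

Thus $H$ is regular and second countable, hence separable metrizable. By Fact 4 the restrictions of $\mathcal K$ to $H$ form a compact subset of $M_r(H)$, again called $\mathcal K$. It suffices to show that it is uniformly tight in $H$, since compact subsets of $H$ are compact in $Y$.

**Step 2. The space $X'=f^{-1}(H)$ over $H$ is still Prohorov.** We have $X'=\bigcap_nO_n$ with $O_n=f^{-1}(H_n)$ open. Let $\mathcal K'\subset M_r(X')$ be compact and $\varepsilon>0$. Its image in $M_r(X)$ is compact, so there is a compact $L\subset X$ with $\mu(X\setminus L)\le\varepsilon/2$ on $\mathcal K'$. For each $n$ with $L\setminus O_n\ne\emptyset$, the closed sets $\{x\in L:d(x,L\setminus O_n)\le1/j\}$ decrease to $L\setminus O_n$ as $j\to\infty$, and this set is null for all measures of $\mathcal K'$. By Fact 3 there is $j_n$ for which the measure is $\le\varepsilon2^{-n-2}$ on all of $\mathcal K'$. Let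
$$L'=L\setminus\bigcup_n\{x:d(x,L\setminus O_n)<1/j_n\},$$
the union being over those $n$. Then $L'$ is closed in $L$, so compact. It misses every $L\setminus O_n$, so $L'\subset X'$. And $\mu(X'\setminus L')\le\varepsilon/2+\sum_n\varepsilon2^{-n-2}\le\varepsilon$ on $\mathcal K'$.

**Step 3. Find a closed $E\subset X'$ on which $f$ is perfect and onto $H$.** We need the language of set-valued maps. A map $\varphi$ from $H$ to nonempty subsets of a space $M$ is lower semicontinuous if $\{y:\varphi(y)\cap Q\ne\emptyset\}$ is open for every open $Q\subset M$, and upper semicontinuous if $\{y:\varphi(y)\subset Q\}$ is open for every open $Q$. In (2), with $M=[0,1]\times\{0,1\}$, the map $t\mapsto f^{-1}(t)$ is lower semicontinuous because $f$ is open. It is not upper semicontinuous at $0$, since for $Q=[0,1]\times\{0\}$ the set $\{t:f^{-1}(t)\subset Q\}$ is $\{0\}$. The smaller map $t\mapsto\{(t,0)\}$ is upper semicontinuous.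

The tool is the theorem of Michael (*A theorem on semi-continuous set-valued functions*, Duke Math. J. 26 (1959)), in this form: a lower semicontinuous map $\varphi$ from a paracompact space to nonempty compact subsets of a complete metric space admits an upper semicontinuous $\theta$ with nonempty compact values and $\theta(y)\subset\varphi(y)$ for all $y$.

Let $\hat X$ be the completion of $X'$ and $\varphi(y)=f^{-1}(y)$ for $y\in H$, a nonempty compact subset of $\hat X$. The map $f|_{X'}:X'\to H$ is open because $f(O\cap f^{-1}(H))=f(O)\cap H$. Hence $\{y\in H:\varphi(y)\cap Q\neq\emptyset\}=f(Q\cap X')$ is open in $H$ for open $Q\subset\hat X$, so $\varphi$ is lower semicontinuous. As $H$ is metrizable, it is paracompact. Take $\theta$ from Michael's theorem and put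
$$E=\bigcup_{y\in H}\theta(y)\subset X',\qquad g=f|_E:E\to H .$$
Since $\theta(y)\subset f^{-1}(y)$, we have $g^{-1}(y)=\theta(y)$, and $g$ is onto.

*$E$ is closed in $X'$.* Let $x_j\in E$ converge to $x\in X'$, and suppose $x\notin\theta(f(x))$. Take disjoint open $Q\supset\theta(f(x))$ and $Q'\ni x$ in $\hat X$. Since $f(x_j)\to f(x)$, upper semicontinuity gives $x_j\in\theta(f(x_j))\subset Q$ for large $j$, while $x_j\in Q'$ for large $j$, a contradiction. So $x\in E$. Consequently $E$ is Prohorov.

*$g$ is perfect.* The fibers $\theta(y)$ are compact. Let $B\subset E$ be closed, $y\in H\setminus g(B)$, and $E\setminus B=E\cap Q$ with $Q$ open in $\hat X$. Then $\theta(y)\subset Q$, so $\theta(y')\subset Q$ for all $y'$ near $y$, which means $y'\notin g(B)$. So $g(B)$ is closed.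

*$E$ is separable metrizable.* It is metrizable, so it is enough that it is Lindelöf. Given an open cover of $E$, each $g^{-1}(y)$ lies in a union $U_y$ of finitely many members. The set $O_y=H\setminus g(E\setminus U_y)$ is open, contains $y$, and $g^{-1}(O_y)\subset U_y$. Countably many $O_y$ cover $H$, so countably many members of the cover suffice.

**Step 4. Lift $\mathcal K$ to a compact set of measures on $E$.** Let $\hat H\supset H$ be a metrizable compactification, and let $e$ embed $E$ into a compact metrizable space $\mathcal Q$. Let $\hat E$ be the closure of $\{(e(x),g(x)):x\in E\}$ in $\mathcal Q\times\hat H$. The map $x\mapsto(e(x),g(x))$ is an embedding, and we identify $E$ with its image, which is dense in $\hat E$. Let $\hat g:\hat E\to\hat H$ be the projection. It extends $g$, and it is onto because its image is compact and contains the dense set $H$.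

*We have $\hat g^{-1}(H)=E$.* Suppose $w\in\hat E\setminus E$ and $\hat g(w)=y\in H$. The compact set $g^{-1}(y)$ does not contain $w$, so there are disjoint open $U\supset g^{-1}(y)$ and $U'\ni w$ in $\hat E$. Since $g$ is closed, $g(E\setminus U)$ is closed in $H$, and it does not contain $y$. So there is an open $O\ni y$ in $\hat H$ with $g^{-1}(O\cap H)\subset U$. Now $U'\cap\hat g^{-1}(O)$ is an open neighborhood of $w$, so by density it contains a point of $E$. That point lies in $g^{-1}(O\cap H)\subset U$ and in $U'$, a contradiction.

By Fact 2 we may regard $\mathcal K$ as a compact, hence closed, subset of $M_r(\hat H)$. The space $M_r(\hat E)$ is compact, so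
$$\tilde{\mathcal K}=\{\nu\in M_r(\hat E):\hat g_*\nu\in\mathcal K\}$$
is compact. Moreover $\hat g_*(\tilde{\mathcal K})=\mathcal K$. Indeed, as $\hat g$ is onto, $h\mapsto h\circ\hat g$ embeds $C(\hat H)$ isometrically in $C(\hat E)$. Given $\mu$, the functional $h\circ\hat g\mapsto\int h\,d\mu$ on the image has norm $1$ and value $1$ at the constant $1$. A norm-preserving Hahn–Banach extension keeps these two properties, hence is positive, and by Riesz it is given by a probability measure $\nu$ with $\hat g_*\nu=\mu$.

Every $\nu\in\tilde{\mathcal K}$ lives on $E$: if $Q\subset H$ is compact with $(\hat g_*\nu)(Q)\ge1-\delta$, then $\hat g^{-1}(Q)$ is compact, contained in $\hat g^{-1}(H)=E$, and has $\nu$-measure $\ge1-\delta$. So there is a $\sigma$-compact $B_\nu\subset E$ with $\nu(B_\nu)=1$. Define $\nu_E(B)=\nu(B'\cap B_\nu)$ for a Borel set $B=B'\cap E$ of $E$, with $B'$ Borel in $\hat E$. This is well defined because $B'\cap B_\nu=B\cap B_\nu$, and it is Radon because compact subsets of $B'\cap B_\nu$ are compact subsets of $B$. For an open set $G=G'\cap E$ of $E$, with $G'$ open in $\hat E$, we get $\nu_E(G)=\nu(G')$,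 which is lower semicontinuous in $\nu$. By Fact 1(b), $\nu\mapsto\nu_E$ is continuous, so $\{\nu_E:\nu\in\tilde{\mathcal K}\}$ is a compact subset of $M_r(E)$.

As $E$ is Prohorov, for $\varepsilon>0$ there is a compact $L\subset E$ with $\nu_E(E\setminus L)\le\varepsilon$ for all $\nu\in\tilde{\mathcal K}$. Given $\mu\in\mathcal K$, take $\nu\in\tilde{\mathcal K}$ with $\hat g_*\nu=\mu$. Then $\mu(g(L))=\nu(\hat g^{-1}(g(L)))\ge\nu(L)\ge1-\varepsilon$, and $g(L)\subset H\subset Y$ is compact. So $\mathcal K$ is uniformly tight. $\blacksquare$

Note exactly what was built. The set $E$ is closed in $f^{-1}(H)$, and $f|_E$ is perfect onto $H$, where $H$ depends on $\mathcal K$. The argument does not produce a closed subset of $X$ that maps perfectly onto all of $Y$.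

Where would first countability of $X$ not be enough? In Step 1. There $U_n$ is a member of $\mathcal V_n$ that happens to contain $z_n$, and we needed $U_n$ to shrink to $x$. A metric says that all members of $\mathcal V_n$ are small in the same sense. A countable base at each single point gives no way to compare the neighborhoods of different points. So for a counterexample we look for a compact $\mathcal K\subset M_r(Y)$ that is not carried by any second countable subspace.

## 6. A non-Prohorov space from a duplicate of the Cantor set

Let $C=2^\omega=\mathcal P(\omega)$ be the Cantor set, whose points we regard as subsets of $\omega$. For $x\in C$ write $x|m=x\cap m$ and $[x|m]=\{z\in C:z|m=x|m\}$. These sets form a clopen base.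

**Definition 5.** For $R\subset C$, the duplicate of $C$ along $R$ is the set $A=(C\times\{0\})\cup(R\times\{1\})$. The points $(r,1)$ are isolated, and $(x,0)$ has the basic neighborhoods
$$\Big(\big([x|n]\times\{0,1\}\big)\cap A\Big)\setminus\{(x,1)\},\qquad n\in\omega.$$
Let $\pi:A\to C$, $\pi(x,e)=x$.

If $R=\{r\}$, then $A$ is $C$ with one isolated point added. If $R=\{r_k:k\in\omega\}$ with $r_k\to r$ in $C$ and $r\notin R$, then $(r_k,1)\to(r,0)$: each isolated twin stays close to its original.

The basic sets are clopen: $\pi^{-1}([x|n])$ is clopen, and a single isolated point $(x,1)$ is clopen, since every $(y,0)$ has a neighborhood that misses it. So $A$ is zero-dimensional. It is clearly Hausdorff and first countable, and $\pi$ is continuous. It is compact: in a cover by basic sets, choose one set for each $(x,0)$. Finitely many of the corresponding cylinders $[x|n]$ cover $C$, and these finitely many basic sets cover all of $A$ except finitely many isolated points.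

Let $\omega+1=\omega\cup\{\infty\}$ be the convergent sequence and write $[n,\infty]=\{j\in\omega+1:j\ge n\}$. Put
$$Z=A\times(\omega+1),\qquad y_r=((r,1),\infty),\qquad Y_R=Z\setminus\{y_r:r\in R\}=(A\times\omega)\cup\big(C\times\{0\}\times\{\infty\}\big).$$
The space $Z$ is compact, zero-dimensional and first countable. So $Y_R$ is zero-dimensional, Tychonoff and first countable. It is the union of the open locally compact set $A\times\omega$ and the compact metrizable set $C\times\{0\}\times\{\infty\}$. It is $\sigma$-compact, since each $A\times\{n\}$ is compact.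

**Lemma 3.** $Y_R$ is Prohorov if $R$ is countable, and not Prohorov if $R$ is uncountable.

*Proof.* **The countable case.** Let $\mathcal K\subset M_r(Y_R)$ be compact and $\varepsilon>0$. For each $r\in R$ the sets $V_{r,n}=(\{(r,1)\}\times[n,\infty])\cap Y_R$ are clopen in $Y_R$ and decrease to $\emptyset$, because $y_r\notin Y_R$. By Fact 3 we can choose $n_r$ with $\sum_{r\in R}c(V_{r,n_r})\le\varepsilon$. The set $L=Z\setminus\bigcup_{r}\{(r,1)\}\times[n_r,\infty]$ is closed in $Z$, hence compact. It contains no $y_r$, so $L\subset Y_R$, and $c(Y_R\setminus L)\le\varepsilon$.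

**The uncountable case: a compact set of measures.** Let
$$\mathcal K=\{\mu\in M_r(Z):\ \mu(\{(r,1)\}\times[n,\infty])\le2^{-n}\text{ for all }r\in R,\ n\in\omega\}.$$
$M_r(Z)$ is compact because $Z$ is, and the conditions concern clopen sets, so by Fact 1 $\mathcal K$ is closed, hence compact. Let $D=\{y_r:r\in R\}$. It is open in the closed set $A\times\{\infty\}$, hence Borel, and it is discrete, so its compact subsets are finite. For $\mu\in\mathcal K$ we have $\mu(\{y_r\})\le2^{-n}$ for all $n$, so $\mu(\{y_r\})=0$, and inner regularity gives $\mu(D)=0$. Thus $\mu(Y_R)=1$, and by Fact 4 the set $\mathcal K_Y=\{\mu|_{Y_R}:\mu\in\mathcal K\}$ is compact in $M_r(Y_R)$.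

**The uncountable case: failure of tightness.** Suppose $L\subset Y_R$ is compact with $\mu(Y_R\setminus L)\le\frac12$ for all $\mu\in\mathcal K_Y$. Let $W_n=\{r\in R:((r,1),n)\notin L\}$. Suppose $|W_n|\ge2^n$; take $H\subset W_n$ with $|H|=2^n$ and $\mu=2^{-n}\sum_{r\in H}\delta_{((r,1),n)}$. For each $r\in R$, the value $\mu(\{(r,1)\}\times[m,\infty])$ is at most $2^{-n}\le2^{-m}$ if $m\le n$, and it is $0$ if $m>n$. So $\mu\in\mathcal K$, but $\mu(L)=0$, a contradiction. Hence every $W_n$ is finite. As $R$ is uncountable, there is $r\in R\setminus\bigcup_nW_n$. Then $((r,1),n)\in L$ for all $n$. Since $L$ is compact, it is closed in $Z$, so $y_r=\lim_n((r,1),n)\in L\subset Y_R$, a contradiction. $\square$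

This family defeats Step 1 of the previous section. The point mass at $((r,1),0)$ belongs to $\mathcal K_Y$ for every $r\in R$. So a Borel set $H$ with $\mu(H)=1$ for all $\mu\in\mathcal K_Y$ contains the uncountably many isolated points $((r,1),0)$, and cannot be second countable.

## 7. A fiber product that reduces Theorem 1 to a map onto $C$

We need a Prohorov $X$ above $Y_R$ with $R$ uncountable. The countable case of Lemma 3 says what to aim for: if a compact set meets the problem only at countably many $r$, Fact 3 disposes of them. So we let $X$ sit over a space $X_0\to C$ whose compact sets see only countably many points of $R$.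

**Proposition 4.** Let $R\subset C$ be uncountable, $X_0$ a first countable zero-dimensional Hausdorff space and $f_0:X_0\to C$ a continuous open compact surjection such that

$(\ast)$ for every compact $\mathcal K\subset M_r(X_0)$ and $\varepsilon>0$ there is a compact $L_0\subset X_0$ with $\mu(X_0\setminus L_0)\le\varepsilon$ for all $\mu\in\mathcal K$ and with $R\cap f_0(L_0)$ countable.

With $A$, $\pi$, $Z$ and $Y=Y_R$ as in Section 6, put
$$X=\{(p,a,j)\in X_0\times A\times(\omega+1):\ f_0(p)=\pi(a),\ (a,j)\in Y\},\qquad f(p,a,j)=(a,j).$$
Then $X$ is first countable, zero-dimensional, Tychonoff and Prohorov, and $f:X\to Y$ is a continuous open compact surjection.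

*Proof.* **The easy properties.** $X$ is a subspace of a product of three first countable zero-dimensional Hausdorff spaces. The map $f$ is onto because $f_0$ is. Its fiber over $(a,j)$ is $f_0^{-1}(\pi(a))\times\{(a,j)\}$, which is compact. For $O,A',J$ open in $X_0$, $A$, $\omega+1$,
$$f\big((O\times A'\times J)\cap X\big)=\Big(\big(A'\cap\pi^{-1}(f_0(O))\big)\times J\Big)\cap Y,$$
because $(a,j)\in Y$ with $a\in A'$ and $j\in J$ is hit exactly when some $p\in O$ has $f_0(p)=\pi(a)$. As $f_0$ is open, this set is open in $Y$.

**$X$ is Prohorov.** Let $\mathcal K\subset M_r(X)$ be compact and $\varepsilon>0$. Let $q:X\to X_0$ be the projection. Apply $(\ast)$ to $q_*\mathcal K$: there is a compact $L_0\subset X_0$ with $c(q^{-1}(X_0\setminus L_0))\le\varepsilon/2$ and with $R_0=R\cap f_0(L_0)$ countable. For $r\in R_0$ the sets $V_{r,n}=\{(p,a,j)\in X:a=(r,1),\ j\ge n\}$ are clopen in $X$ and decrease to $\emptyset$, since $y_r\notin Y$. By Fact 3 choose $n_r$ with $\sum_{r\in R_0}c(V_{r,n_r})\le\varepsilon/2$. Let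
$$L=\{(p,a,j)\in L_0\times A\times(\omega+1):f_0(p)=\pi(a)\}\setminus\bigcup_{r\in R_0}\{(p,a,j):a=(r,1),\ j\ge n_r\}.$$
The equation $f_0(p)=\pi(a)$ is a closed condition and the removed sets are open, so $L$ is closed in the compact space $L_0\times A\times(\omega+1)$. Thus $L$ is compact.

Next, $L\subset X$. Let $(p,a,j)\in L$. If $a=(x,0)$, then $(a,j)\in Y$ for any $j$. If $a=(r,1)$, then $r=\pi(a)=f_0(p)\in R\cap f_0(L_0)=R_0$, so $j<n_r$, so $j\neq\infty$ and $(a,j)\in Y$.

Finally $X\setminus L\subset q^{-1}(X_0\setminus L_0)\cup\bigcup_{r\in R_0}V_{r,n_r}$, so $c(X\setminus L)\le\varepsilon$. $\square$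

Together with Lemma 3, the proposition yields Theorem 1 as soon as we have $X_0$, $f_0$ and $R$. The conditions pull against each other. For $X_0=C$ and $f_0$ the identity, the compact set $\{\delta_x:x\in C\}$ forces $L_0=C$ when $\varepsilon<1$, and $R\cap C$ is uncountable. For $C$ with the discrete topology, compact sets are finite, but the identity onto $C$ is not open. We need a topology in between, and $(\ast)$ contains at least this: for every compact $Q\subset X_0$, the set $R\cap f_0(Q)$ is countable (apply $(\ast)$ to $\{\delta_p:p\in Q\}$ with $\varepsilon<1$, which forces $Q\subset L_0$).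

## 8. Hausdorff's gap, and measures on the sets $E_{\alpha,n}$

The uncountable set $R$ will run along a decreasing $\omega_1$-sequence of sets with empty intersection. For $a,b\subset\omega$, write $a\subset^*b$ if $a\setminus b$ is finite.

**Definition 6.** An $(\omega_1,\omega_1)$-gap is a family $a_\alpha,b_\alpha\subset\omega$ $(\alpha<\omega_1)$ with $a_\alpha\subset^*a_\beta\subset^*b_\beta\subset^*b_\alpha$ for $\alpha<\beta$, for which no $d\subset\omega$ satisfies $a_\alpha\subset^*d\subset^*b_\alpha$ for all $\alpha$. Such a $d$ is said to fill the gap.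

To see what filling means, replace $\omega$ by $\omega\times\omega$ and $\omega_1$ by $\omega$, and let $a_n=\{(i,j):i<n\}$, $b_n=\{(i,j):j\ge n\}$. The $a_n$ increase, the $b_n$ decrease, and $a_n\setminus b_n$ is finite. Here $d=\{(i,j):i\le j\}$ fills: $a_n\setminus d=\{(i,j):j<i<n\}$ and $d\setminus b_n=\{(i,j):i\le j<n\}$ are finite. By Hausdorff (*Summen von $\aleph_1$ Mengen*, Fund. Math. 26 (1936)), $(\omega_1,\omega_1)$-gaps exist. Fix one, and put
$$E_{\alpha,n}=\{x\in C:a_\alpha\setminus n\subset x\subset b_\alpha\cup n\},\qquad F_\alpha=\bigcup_nE_{\alpha,n}=\{x:a_\alpha\subset^*x\subset^*b_\alpha\}.$$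
Each $E_{\alpha,n}$ is closed in $C$, hence compact. $F_\alpha$ contains $a_\alpha$, so it is nonempty. $F_\beta\subset F_\alpha$ for $\alpha<\beta$, and $\bigcap_\alpha F_\alpha=\emptyset$ because the gap is not filled. So for every $x\in C$,
$$\{\alpha:x\in F_\alpha\}\text{ is countable,}\tag{3}$$
being an initial segment of $\omega_1$ different from $\omega_1$.

Choose $x_\alpha\in F_\alpha$ and let $R=\{x_\alpha:\alpha<\omega_1\}$. By (3) each point of $R$ equals $x_\alpha$ for only countably many $\alpha$, so $|R|=\omega_1$. If $\xi\ge\alpha$ then $x_\xi\in F_\xi\subset F_\alpha$, so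
$$R\setminus F_\alpha\subset\{x_\xi:\xi<\alpha\}\text{ is countable for each }\alpha.\tag{4}$$
This tells us how to get $(\ast)$: it suffices that $f_0(L_0)$ misses some $F_{\alpha_0}$.

By (3), a point mass can charge only countably many of the sets $E_{\alpha,n}$. We shall need the same for every measure, with $n$ and a lower bound fixed. This is where the gap property is used in a stronger way than (3).

**Lemma 5.** For every finite Borel measure $\rho$ on $C$, $n\in\omega$ and $a>0$, the set $\{\alpha:\rho(E_{\alpha,n})\ge a\}$ is countable.

*Proof.* Suppose it is an uncountable set $S$, and write $E_\alpha=E_{\alpha,n}$. We let $\rho$ vote on which $j$ belong to a filling set $d$.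

Since $L^1(\rho)$ is separable, it is covered by countably many balls of radius $a/6$. One of them contains $1_{E_\alpha}$ for uncountably many $\alpha\in S$; call the set of these $S'$ and fix $\beta\in S'$. Then $\rho(E_\alpha\triangle E_\beta)\le a/3$ for $\alpha\in S'$. Let $\rho^*=\rho(\cdot\cap E_\beta)/\rho(E_\beta)$, a probability measure. For $\alpha\in S'$,
$$\rho^*(E_\alpha)\ge1-\frac{a/3}{\rho(E_\beta)}\ge\frac23 .$$
Let $d=\{j:\rho^*\{x:j\in x\}\ge\frac23\}$, and let $\alpha\in S'$. If $j\in a_\alpha\setminus n$, all $x\in E_\alpha$ contain $j$, so $j\in d$. If $j\notin b_\alpha\cup n$, no $x\in E_\alpha$ contains $j$, so $\rho^*\{x:j\in x\}\le\frac13$ and $j\notin d$. Thus $a_\alpha\setminus n\subset d\subset b_\alpha\cup n$ for all $\alpha\in S'$. Since $S'$ is cofinal in $\omega_1$, we get $a_\alpha\subset^*d\subset^*b_\alpha$ for all $\alpha<\omega_1$, so $d$ fills the gap, a contradiction. $\square$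

## 9. Refining the topology over the sets $E_{\alpha,n}$

Let $I=\{(\alpha,n):E_{\alpha,n}\ne\emptyset\}$ and $P_i=E_{\alpha,n}$ for $i=(\alpha,n)\in I$. Then $|I|=\omega_1$. For $P\subset C$ put $P|m=\{x|m:x\in P\}$ and $[P|m]=\{z:z|m\in P|m\}$. The sets $[P|m]$ are clopen and decrease with $m$, and for compact $P$ we have $\bigcap_m[P|m]=P$.

**Making the $P_i$ open.** The direct way to make compact sets miss some $F_{\alpha_0}$ is to refine the topology of $C$ by declaring every $P_i$ open. Let $\tau'$ be the resulting topology. For compact sets it does what we want. Let $Q$ be $\tau'$-compact and suppose that $Q\cap F_\alpha\ne\emptyset$ for every $\alpha$; choose $n$ (depending on $\alpha$) and $z_\alpha\in Q\cap E_{\alpha,n}$. The $\tau'$-clopen sets $[E_{\alpha,n}|m]\setminus E_{\alpha,n}$ decrease to $\emptyset$ with $m$, so by compactness there is $m$ with $Q\cap[E_{\alpha,n}|m]\subset E_{\alpha,n}$. There are only countably many possibilities for $n$, $m$ and the finite set $E_{\alpha,n}|m$, so all three are constant on an uncountable $S\subset\omega_1$. Fix $\beta\in S$. For every $\alpha\in S$, $z_\beta|m\in E_{\beta,n}|m=E_{\alpha,n}|m$,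 so $z_\beta\in Q\cap[E_{\alpha,n}|m]\subset E_{\alpha,n}\subset F_\alpha$. This contradicts (3).

What fails is openness of the identity $(C,\tau')\to C$: the image of the $\tau'$-open set $P_i$ is $P_i$. Some $a_\alpha$ is infinite, since otherwise $d=\emptyset$ would fill the gap. For this $\alpha$ and $n$ large enough that $E_{\alpha,n}\ne\emptyset$, the set $E_{\alpha,n}$ contains no cylinder $[x|m]$: remove from $x$ some $j\in a_\alpha\setminus n$ with $j\ge m$.

**Passes.** So a neighborhood of a point over $P_i$ must contain points over all nearby $z\notin P_i$, but it should contain few of them. We give $X_0$ large compact fibers $K$ and let a neighborhood of a point over $P_i$ contain, over a nearby $z\notin P_i$, only those points of the fiber that hold a pass for $i$ at level $l$, where $l$ measures how close $z$ is to $P_i$. The passes for $i$ at level $l$ form a clopen set $G_i^l\subset K_l$, and we require: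

- any $l+1$, or fewer, of the sets $G_i^l$ $(i\in I)$ have a common point;
- no point of $K_l$ lies in more than $l+1$ of the sets $G_i^l$.

The first requirement will make $f_0$ open, because a basic neighborhood involves finitely many $i$. The second will keep a measure from holding passes for uncountably many $i$. The duplicate $A$ of $C$ along our $R$ provides such sets. Fix an injection $i\mapsto r_i$ of $I$ into $R$, and put
$$K_l=A^{l+1},\qquad G_i^l=\{\kappa\in K_l:\text{some coordinate of }\kappa\text{ equals }(r_i,1)\},\qquad K=\prod_{l\in\omega}K_l .$$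
$G_i^l$ is clopen because $\{(r_i,1)\}$ is clopen in $A$. A point with coordinates $(r_{i_0},1),\dots,(r_{i_l},1)$ lies in $G^l_{i_0}\cap\dots\cap G^l_{i_l}$. As the $r_i$ are distinct, a point with $l+1$ coordinates lies in at most $l+1$ of the sets. $K$ is compact, zero-dimensional and first countable.

**Definition 7.** For $z\notin P_i$ let $\Delta(z,P_i)=\max\{l:z\in[P_i|l]\}$.

This is finite because $\bigcap_l[P_i|l]=P_i$, and it is defined because $[P_i|0]=C$. The set $\{z:\Delta(z,P_i)=l\}=[P_i|l]\setminus[P_i|l+1]$ is clopen. As an example, if $P=\{z_0\}$ is a single point, then $\Delta(z,P)$ is the least $j$ at which $z$ and $z_0$ differ.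

On the set $X_0=C\times K$ put
$$N_{i,l}=\{(z,k):\Delta(z,P_i)=l,\ k(l)\notin G_i^l\},\qquad N_i^m=\bigcup_{l\ge m}N_{i,l},\qquad N_i=N_i^0 .$$
So $N_i$ consists of the points over $C\setminus P_i$ that lack the pass for $i$ at the relevant level. $N_{i,l}$ is clopen in the product topology, and $N_i^m$ is product-open. Let $\tau$ be the topology on $X_0$ generated by the product topology and all sets $X_0\setminus N_i$, $i\in I$. Let $f_0:X_0\to C$ be the projection. Two properties are used constantly:
$$N_i^m\text{ is }\tau\text{-clopen},\qquad\bigcap_mN_i^m=\emptyset.\tag{5}$$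
The first holds because the complement of $N_i^m$ is $(X_0\setminus N_i)\cup\bigcup_{l<m}N_{i,l}$. The second holds because $\Delta$ is finite.

A toy version shows the mechanism. Take a single set $P=\{z_0\}$, $K_l=\{0,1\}$ and $G^l=\{1\}$. Then $N=\{(z,k):z\ne z_0,\ k(\Delta(z,P))=0\}$. A basic neighborhood of $(z_0,k)$ consists of the $(z,k')\notin N$ with $z\in[z_0|m]$ and $k'(j)=k(j)$ for $j<m$. Over each $z\in[z_0|m]$, $z\ne z_0$, it contains the points with the one further condition $k'(\Delta(z,P))=1$; since $\Delta(z,P)\ge m$, this does not conflict with the earlier conditions.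

**Lemma 6.** $(X_0,\tau)$ is zero-dimensional, Hausdorff (hence Tychonoff) and first countable, and $f_0$ is a continuous open compact surjection.

*Proof.* **Separation.** $\tau$ is generated by product-clopen sets and the sets $X_0\setminus N_i$, all of which are $\tau$-clopen. So it has a clopen base. It is finer than the Hausdorff product topology, and $f_0$ is continuous and onto.

**First countability: only countably many $i$ matter at a point.** Let $(x,k)\in X_0$, and suppose $x\notin P_i$ and $(x,k)\notin N_i$. With $l=\Delta(x,P_i)$ we have $k(l)\in G_i^l$, and $\{z:\Delta(z,P_i)=l\}\times\{k':k'(l)\in G_i^l\}$ is a product-open neighborhood of $(x,k)$ that misses $N_i$. So $X_0\setminus N_i$ contributes nothing new at $(x,k)$. If $x\in P_i$, then $(x,k)\notin N_i$ automatically. Hence a local base at $(x,k)$ is given by the finite intersections of sets from a countable product base at $(x,k)$ and sets $X_0\setminus N_i$ with $i\in I_x=\{i:x\in P_i\}$. By (3), $I_x$ is countable.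

**Compact fibers.** $N_i\cap(\{x\}\times K)$ is empty if $x\in P_i$. Otherwise it is $\{x\}\times\{k:k(l)\notin G_i^l\}$ with $l=\Delta(x,P_i)$, which is product-clopen in the fiber. So $\tau$ induces the product topology on $\{x\}\times K$, which is compact.

**Openness, from the first requirement.** Let $(x,k)\in O\in\tau$. By the description of the local base, there are $m$, open sets $O_j\ni k(j)$ in $K_j$ $(j<m)$ and a finite $J\subset I_x$ with
$$\{(z,k'):z\in[x|m],\ k'(j)\in O_j\ (j<m)\}\setminus\bigcup_{i\in J}N_i\subset O,$$
and by enlarging $m$ we may assume $|J|\le m$. We show $[x|m]\subset f_0(O)$. Let $z\in[x|m]$. Put $k'(j)=k(j)$ for $j<m$, and for $j\ge m$ choose $k'(j)\in\bigcap_{i\in J}G_i^j$ (any point of $K_j$ if $J=\emptyset$). This is possible because $|J|\le m\le j+1$. Let $i\in J$. If $z\in P_i$, then $(z,k')\notin N_i$. If $z\notin P_i$, then $z|m=x|m\in P_i|m$ because $x\in P_i$, so $l=\Delta(z,P_i)\ge m$. Then $k'(l)\in G_i^l$, and again $(z,k')\notin N_i$. So $(z,k')\in O$ and $z\in f_0(O)$. $\square$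

## 10. Compact sets of measures on $X_0$ avoid some $F_{\alpha_0}$

**Point masses first.** Let $Q\subset X_0$ be compact; we claim that $f_0(Q)\cap F_\alpha=\emptyset$ for some $\alpha$. Otherwise choose for each $\alpha$ a point $p_\alpha=(z_\alpha,k_\alpha)\in Q$ and $n$ with $z_\alpha\in E_{\alpha,n}$. By (5) and compactness there is $m$ with $Q\cap N^m_{(\alpha,n)}=\emptyset$. On an uncountable $S$ the values $n$, $m$ and $E_{\alpha,n}|m$ are constant. Fix $\beta\in S$. By (3), $z_\beta\notin E_{\alpha,n}$ for all but countably many $\alpha\in S$. For such $\alpha$, $z_\beta|m\in E_{\beta,n}|m=E_{\alpha,n}|m$, so $l=\Delta(z_\beta,E_{\alpha,n})\ge m$. As $p_\beta\notin N^m_{(\alpha,n)}$, it holds the pass: $k_\beta(l)\in G^l_{(\alpha,n)}$. For uncountably many $\alpha$ the level $l$ is the same, so the single point $k_\beta(l)$ lies in uncountably many of the sets $G_i^l$. This contradicts the second requirement.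

For measures, the same argument works with (5) and Fact 3 in place of compactness of $Q$, Lemma 5 in place of (3), and an integration at the end.

**Lemma 7.** Let $\mathcal K\subset M_r(X_0)$ be compact and $\varepsilon>0$. There are $\alpha_0<\omega_1$ and a compact $L\subset X_0$ with $f_0(L)\cap F_{\alpha_0}=\emptyset$ and $\mu(X_0\setminus L)\le\varepsilon$ for all $\mu\in\mathcal K$. In particular $X_0$ is Prohorov.

*Proof.* **Step A. There is $\alpha_0$ with $c(f_0^{-1}(F_{\alpha_0}))=0$.** Suppose not. Since $F_\alpha=\bigcup_nE_{\alpha,n}$, for each $\alpha$ there are $\mu_\alpha\in\mathcal K$, $n\in\omega$ and a rational $a>0$ with $\mu_\alpha(f_0^{-1}(E_{\alpha,n}))>a$. Fix an uncountable $S_1\subset\omega_1$ on which $n$ and $a$ are constant. Write $E_\alpha=E_{\alpha,n}$ and $i(\alpha)=(\alpha,n)\in I$. By (5) and Fact 3, for each $\alpha\in S_1$ there is $m$ with $c(N^m_{i(\alpha)})\le a/4$. Fix an uncountable $S_2\subset S_1$ on which $m$ and the finite set $E_\alpha|m$ are constant.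

Fix $\beta\in S_2$ and $\mu=\mu_\beta$, and let $\rho(B)=\mu(f_0^{-1}(B\cap E_\beta))$, a finite Borel measure on $C$ with $\rho(C)>a$. By Lemma 5 there is an uncountable $S_3\subset S_2$ with $\rho(E_\alpha)<a/2$ for $\alpha\in S_3$. Let $\alpha\in S_3$. Then
$$\mu\big(f_0^{-1}(E_\beta\setminus E_\alpha)\big)=\rho(C)-\rho(E_\alpha)>\frac a2 .$$
If $z\in E_\beta\setminus E_\alpha$, then $z|m\in E_\beta|m=E_\alpha|m$, so $m\le\Delta(z,E_\alpha)<\infty$. Put
$$Q_\alpha^l=\{(z,k):z\in E_\beta,\ \Delta(z,E_\alpha)=l,\ k(l)\in G^l_{i(\alpha)}\},$$
a Borel set. A point over $E_\beta\setminus E_\alpha$ that lies in no $Q_\alpha^l$, $l\ge m$, lacks the pass for $i(\alpha)$ at the level $l=\Delta(z,E_\alpha)\ge m$, so it lies in $N^m_{i(\alpha)}$. As $\mu(N^m_{i(\alpha)})\le a/4$, we obtain $\mu(\bigcup_{l\ge m}Q_\alpha^l)>a/4$. Since $\sum_{l\ge m}\frac a4 2^{-l-1}\le\frac a4$, there is $l$ with $\mu(Q^l_\alpha)\ge\frac a42^{-l-1}$. Fix an uncountable $S_4\subset S_3$ on which $l$ is constant.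

At every point $(z,k)$ and for every finite $J\subset S_4$ we have $\sum_{\alpha\in J}1_{Q_\alpha^l}(z,k)\le l+1$, because $k(l)$ lies in at most $l+1$ of the sets $G_i^l$. Integrating with respect to $\mu$,
$$|J|\cdot\frac a4\,2^{-l-1}\le l+1\qquad\text{for all finite }J\subset S_4,$$
which is absurd, since $S_4$ is infinite.

**Step B. Construct $L$.** Let $\alpha_0$ be as in Step A. First we cut away a neighborhood of $F_{\alpha_0}$. For each $n$ with $E_{\alpha_0,n}\ne\emptyset$, the clopen sets $f_0^{-1}([E_{\alpha_0,n}|r])$, $r\in\omega$, decrease to $f_0^{-1}(E_{\alpha_0,n})$, which is null for all $\mu\in\mathcal K$. By Fact 3 there is $r_n$ with $c(f_0^{-1}([E_{\alpha_0,n}|r_n]))\le\varepsilon2^{-n-2}$. Let $V=\bigcup_n[E_{\alpha_0,n}|r_n]$, the union being over these $n$. Then $V$ is open, $V\supset F_{\alpha_0}$ and $c(f_0^{-1}(V))\le\varepsilon/2$.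

Next we deal with the indices below $\alpha_0$. The set $I_0=\{(\alpha,n)\in I:\alpha<\alpha_0\}$ is countable. By (5) and Fact 3 choose $m_i$ $(i\in I_0)$ with $\sum_{i\in I_0}c(N_i^{m_i})\le\varepsilon/2$. Let
$$L=\big((C\setminus V)\times K\big)\setminus\bigcup_{i\in I_0}N_i^{m_i}.$$
Then $c(X_0\setminus L)\le\varepsilon$ and $f_0(L)\subset C\setminus V$, so $f_0(L)\cap F_{\alpha_0}=\emptyset$. Each $N_i^{m_i}$ is product-open, so $L$ is closed in the product topology, hence compact in the product topology.

**Step C. $L$ is $\tau$-compact.** It suffices that $\tau$ and the product topology agree on $L$, that is, that $N_i\cap L$ is relatively closed in the product topology for every $i\in I$.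

- Let $i\in I_0$. Since $L\cap N_i^{m_i}=\emptyset$, we have $N_i\cap L=\bigcup_{l<m_i}N_{i,l}\cap L$, a finite union of relatively product-clopen sets.
- Let $i=(\alpha,n)$ with $\alpha\ge\alpha_0$. Then $P_i\subset F_\alpha\subset F_{\alpha_0}\subset V$. The compact sets $[P_i|r]$ decrease to $P_i\subset V$ and $V$ is open, so $[P_i|r]\subset V$ for some $r$. So every $z\notin V$ satisfies $z\notin P_i$ and $\Delta(z,P_i)<r$. Hence $N_i\cap L=\bigcup_{l<r}N_{i,l}\cap L$ is relatively product-clopen.

So $L$ is a compact subset of $(X_0,\tau)$. $\square$

**Proof of Theorem 1.** Let $R$ be the set chosen in Section 8; it is uncountable. By Lemma 6, $X_0$ is first countable, zero-dimensional and Hausdorff, and $f_0:X_0\to C$ is a continuous open compact surjection. Condition $(\ast)$ holds: given $\mathcal K$ and $\varepsilon$, take $\alpha_0$ and $L_0=L$ from Lemma 7. Then $R\cap f_0(L_0)\subset R\setminus F_{\alpha_0}$, which is countable by (4). So Proposition 4 gives a first countable zero-dimensional Tychonoff Prohorov space $X$ and a continuous open compact surjection $f:X\to Y=Y_R$. By Lemma 3, $Y$ is not Prohorov.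 By Section 6, $Y$ is first countable, zero-dimensional, Tychonoff and $\sigma$-compact. It is a subspace of the first countable compact space $Z$, and it is the union of the open locally compact set $A\times\omega$ and the compact metrizable set $C\times\{0\}\times\{\infty\}$. $\blacksquare$
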